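# Purely unrectifiable sets and open covers that are short on every 1-Lipschitz curve

## Length minus variation in a cube

Let $n\ge 2$, $d=n-1$, $Q=[0,1]^d$ and $X=[0,1]\times Q\subseteq\mathbb R^n$. Points of $X$ are written $(t,y)$. "Open", for subsets of $X$, means relatively open. We write $|\cdot|$ for Lebesgue measure on $\mathbb R$ and for the Euclidean norm. For $g:[a,b]\to Q$ let $\mathrm{Var}(g;[a,b])$ be its total variation, with $\mathrm{Var}(g)=\mathrm{Var}(g;[0,1])$ when $g$ lives on $[0,1]$. For $E\subseteq X$ put
$$E^g=\{t:(t,g(t))\in E\},$$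
the set of times at which the graph of $g$ is in $E$.

**Definition 1.** Fix $K>0$. For open $U\subseteq X$ let
$$c(U)=\sup\{|U^g|-K\,\mathrm{Var}(g)\;:\;g:[0,1]\to Q\text{ Lipschitz}\},$$
and for arbitrary $E\subseteq X$ let $c(E)=\inf\{c(U):U\supseteq E\text{ open}\}$.

A curve collects one unit per unit of time spent in $U$ and pays $K$ per unit of vertical movement; no bound is put on its Lipschitz constant. Constant $g$ and $|U^g|\le1$ give $0\le c\le 1$. Clearly $c$ is monotone, so the two definitions agree on open sets, and $c(\emptyset)=0$.

Some values can be found by hand.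

- $c((a,b)\times Q)=b-a$ for $0\le a<b\le1$: every $g$ spends exactly time $b-a$ there, and constants pay nothing.
- $c([0,1]\times\{y_0\})=1$, since the constant $y_0$ stays in every open superset.
- $c(\{\tfrac12\}\times Q)=0$, since the set is covered by $(\tfrac12-h,\tfrac12+h)\times Q$, where $c=2h$. So $c$ does not see length in the direction of $Q$.
- Let $d=1$ and $U=\big([0,\tfrac12)\times[0,\tfrac14)\big)\cup\big((\tfrac12,1]\times(\tfrac34,1]\big)$. A curve that visits only one rectangle collects at most $\frac12$, and constants achieve this. A curve that visits both has variation more than $\frac12$ and collects at most $1$; a quick climb near $t=\frac12$ comes as close to $1-K/2$ as we like. Hence $c(U)=\max(\frac12,1-\frac K2)$.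

If $c(U)\le\kappa$, then every Lipschitz $g$ satisfies $|U^g|\le\kappa+K\,\mathrm{Var}(g)$. So a set with $c=0$ for every $K$ has, for each $L$, open neighborhoods in which all graphs of variation at most $L$ spend uniformly little time. That is what $c$ is for: it produces one open cover that is good for all curves at once.

## Zero length on each curve, small length on all curves

Length is one-dimensional Hausdorff measure $\mathcal H^1$. A *Lipschitz curve* is the image of a Lipschitz map from an interval of $\mathbb R$ into $\mathbb R^n$. A *1-Lipschitz curve* is a rotated copy of the graph of a function $g:I\to\mathbb R^{n-1}$ on an interval $I\subseteq\mathbb R$ with Lipschitz constant at most $1$.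

**Definition 2.** A set $A\subseteq\mathbb R^n$ is *purely unrectifiable* ($PU$) if it meets every Lipschitz curve in a set of length zero. It is *uniformly purely unrectifiable* ($PUPU$) if for every $\varepsilon>0$ there is an open $G\supseteq A$ that meets every 1-Lipschitz curve in a set of length at most $\varepsilon$.

The question, from a report of the Mathematisches Forschungsinstitut Oberwolfach (http://publications.mfo.de:80/bitstream/handle/mfo/2764/Report_03_17.pdf?sequence=1&isAllowed=y), is whether the two classes coincide for Borel sets: can smallness on each curve separately be turned into one open set that is small on all 1-Lipschitz curves? The answer is yes.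

**Theorem 1.** For every $n\ge2$, a Borel (more generally, analytic) set $A\subseteq\mathbb R^n$ is $PU$ if and only if it is $PUPU$.

**Theorem 2.** For every analytic $A\subseteq X$ and every $K>0$,
$$\inf_{U\supseteq A\text{ open}}\ \sup_{g\text{ Lipschitz}}\big(|U^g|-K\,\mathrm{Var}(g)\big)=\sup_{g\in BV([0,1];Q)}\big(|A^g|-K\,\mathrm{Var}(g)\big).$$

**Theorem 3.** (a) If $A\subseteq\mathbb R^n$ is analytic and $PU$, then for all $L<\infty$ and $\varepsilon>0$ there is an open $G\supseteq A$ meeting every rotated graph of an $L$-Lipschitz function on an interval in length at most $\varepsilon$. Consequently $A$ lies in a $G_\delta$ set that is $PU$ and $PUPU$.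
(b) Under the continuum hypothesis there is a (non-analytic) set that meets every Lipschitz curve in a countable set, yet is not contained in any open set meeting every 1-Lipschitz curve in length at most $\frac12$.

Here $BV([0,1];Q)$ is the set of functions $g:[0,1]\to Q$, defined at every point, with $\mathrm{Var}(g)<\infty$. Such $g$ are Borel, since each coordinate is a difference of monotone functions.

**Example 1 (null sets).** If $\mathcal H^1(A)=0$, then $A$ is $PUPU$. Given $\eta>0$, cover $A$ by sets of diameters $d_i$ with $\sum d_i<\eta$, and the $i$-th of these sets by an open ball of radius $r_i=d_i+\eta2^{-i}$ about one of its points, so that $\sum r_i\le2\eta$. Enlarge the radii by a factor $2$, to be sure that the open balls contain the sets. A 1-Lipschitz curve meets a ball of radius $2r_i$ in points whose axis coordinates lie in an interval of length $4r_i$, and the graph map is $\sqrt2$-Lipschitz, so the length in that ball is at most $4\sqrt2\,r_i$. The total is at most $8\sqrt2\,\eta$.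

**Example 2 (a large $PU$ set).** Let $N\subseteq[0,1]$ be a Lebesgue null Borel set. Then $N\times N\subseteq\mathbb R^2$ is $PU$. First, if $f$ is a real Lipschitz function on an interval, then $f'=0$ at almost every point of $f^{-1}(N)$ at which $f'$ exists. Indeed the points of $f^{-1}(N)$ with $f'\ne0$ lie in the union of the sets
$$S_q=\{t\in f^{-1}(N):|f(t')-f(t)|\ge|t'-t|/q\text{ whenever }t'\text{ is in the interval and }|t'-t|<1/q\};$$
on a piece of $S_q$ of diameter less than $1/q$, $f$ is injective with a $q$-Lipschitz inverse, so the piece is the image of a subset of $N$ under a Lipschitz map and is null. Now let $\gamma=(\gamma_1,\gamma_2)$ be Lipschitz. Almost everywhere on $\gamma^{-1}(N\times N)$ we have $\gamma_1'=\gamma_2'=0$, so $\gamma'=0$. The image of the critical points has length zero (Step 1 of the section on splitting a Lipschitz curve), and so does the image of a null set of parameters.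

Take in particular $N=\bigcap_qV_q$, where $V_q\subseteq[0,1]$ is relatively open, contains the rationals of $[0,1]$, and $|V_q|<1/q$. The obvious cover $V_q\times[0,1]$ does not show that $N\times N$ is $PUPU$, as it contains vertical segments of length $1$. Moreover $N\times N$ is not $\sigma$-compact. It is a dense $G_\delta$ in $[0,1]^2$, hence a Baire space; if it were a countable union of compact sets, one of them would contain $(N\times N)\cap B$ for some nonempty relatively open $B\subseteq[0,1]^2$. Being closed, it would contain $B$ by density. But $N\times N$ has area zero.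

## Facts used without proof

- Arzelà–Ascoli: uniformly bounded, equi-Lipschitz functions on a compact metric space have a uniformly convergent subsequence.
- Helly: if $g_i:[0,1]\to Q$ have bounded variations, a subsequence converges at every point to some $g:[0,1]\to Q$, and $\mathrm{Var}(g)\le\liminf\mathrm{Var}(g_i)$ along it.
- McShane: a real $L$-Lipschitz function on a subset of a metric space extends to the whole space as an $L$-Lipschitz function.
- Lebesgue: a Lipschitz map from an interval to $\mathbb R^n$ is differentiable almost everywhere.
- An $L$-Lipschitz map increases $\mathcal H^1$ at most by the factor $L$, and $\mathcal H^1$ is Lebesgue (outer) measure on $\mathbb R$. As $\mathcal H^1$ is a regular outer measure, $\mathcal H^1(S_q)\to\mathcal H^1(\bigcup S_q)$ for increasing sequences of arbitrary sets.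
- König: an infinite, finitely branching tree has an infinite branch.
- Analytic sets. Write $\sigma|k=(\sigma_1,\dots,\sigma_k)$ for $\sigma\in\mathbb N^{\mathbb N}$. A set is analytic if it is the result of the Souslin operation on closed sets, that is, $A=\bigcup_{\sigma\in\mathbb N^{\mathbb N}}\bigcap_kF_{\sigma|k}$ with $F_s$ closed. For example, $F_{\sigma|k}=F_{\sigma_1}$ produces the $F_\sigma$ set $\bigcup_iF_i$. Borel sets are analytic, intersections of analytic sets with closed sets are analytic, preimages of analytic sets under Borel maps between Polish spaces are analytic, and analytic sets in $\mathbb R$ are Lebesgue measurable.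

## Compact sets, and the gap between compact and Borel

For compact sets a limit argument works at once. Its limits are BV functions.

**Lemma 4.** For compact $C\subseteq X$ there is $g\in BV([0,1];Q)$ with $|C^g|-K\,\mathrm{Var}(g)\ge c(C)$.

*Proof.* If $C=\emptyset$, take $g$ constant. Otherwise let $U_i=\{z\in X:\mathrm{dist}(z,C)<1/i\}$. As $c(U_i)\ge c(C)$, there are Lipschitz $g_i$ with
$$|U_i^{g_i}|-K\,\mathrm{Var}(g_i)\ge c(C)-1/i .$$
Hence $K\,\mathrm{Var}(g_i)\le1+1/i$. By Helly, pass to a subsequence with $g_i\to g$ pointwise and $\mathrm{Var}(g)\le\liminf\mathrm{Var}(g_i)$. If $(t,g_i(t))\in U_i$ for infinitely many $i$ of the subsequence, then $\mathrm{dist}((t,g(t)),C)=0$, so $t\in C^g$. Thus the limsup of the indicators of $U_i^{g_i}$ is at most the indicator of $C^g$, and the reverse Fatou lemma gives $\limsup|U_i^{g_i}|\le|C^g|$. Therefore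
$$|C^g|-K\,\mathrm{Var}(g)\ge\limsup|U_i^{g_i}|-K\liminf\mathrm{Var}(g_i)\ge\limsup\big(|U_i^{g_i}|-K\,\mathrm{Var}(g_i)\big)\ge c(C).\qquad\square$$

**Lemma 5.** If $C\subseteq X$ is compact and $PU$, then $|C^g|=0$ for every $g\in BV([0,1];Q)$. Hence $c(C)=0$ for every $K>0$.

*Proof.* Let $\ell(t)=t+\mathrm{Var}(g;[0,t])$, which is strictly increasing. For $t\le t'$,
$$|(t,g(t))-(t',g(t'))|\le(t'-t)+|g(t')-g(t)|\le\ell(t')-\ell(t),$$
so $\ell(t)\mapsto(t,g(t))$ is a 1-Lipschitz map on $\ell([0,1])\subseteq\mathbb R$. McShane's theorem in each coordinate extends it to a Lipschitz map $\mathbb R\to\mathbb R^n$, whose image $\Gamma$ is a Lipschitz curve containing the graph of $g$. The set $C^g$ lies in the projection of $C\cap\Gamma$ to the $t$-axis, and projection does not increase $\mathcal H^1$. So $|C^g|\le\mathcal H^1(C\cap\Gamma)=0$. The last claim follows from Lemma 4. $\square$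

The proof of Lemma 4 uses compactness exactly once: a limit of points of the neighborhoods $U_i$ lies in $C$. A general Borel set has no such neighborhoods, and Example 2 shows that we cannot reduce to countable unions of compact sets. What we want is *inner regularity*, $c(A)=\sup\{c(C):C\subseteq A\text{ compact}\}$; with Lemma 5 it gives $c(A)=0$ for every analytic $PU$ set $A\subseteq X$. Choquet's capacitability argument yields it once we know that $c(E_m)\to c(\bigcup E_m)$ for increasing sequences of *arbitrary* sets $E_m$. This continuity is the heart of the matter.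

## Why unions of near-optimal covers fail

The usual proof of such continuity picks open $U_m\supseteq E_m$ with $c(U_m)$ near $c(E_m)$ and takes $\bigcup U_m$, controlling the union by strong subadditivity, $c(U\cup V)+c(U\cap V)\le c(U)+c(V)$. That inequality implies $c(U\cup V)\le c(U)+c(V)$, and even this fails.

**Example 3.** Let $d=1$, $K=\frac34$, and for $i=1,\dots,12$ let
$$R_i=\{(t,y)\in X:\tfrac{i-1}{12}<t<\tfrac i{12},\ |y-\tfrac i{12}|<\tfrac1{72}\}.$$
Let $U$ be the union of the $R_i$ with $i$ even and $V$ the union of those with $i$ odd. A staircase with very quick steps stays in $U\cup V$ for almost all the time and has variation $\frac{11}{12}$, so $c(U\cup V)\ge1-\frac34\cdot\frac{11}{12}=\frac5{16}$. On the other hand, if $g$ meets exactly $p\ge1$ of the rectangles of $U$, then their extreme indices differ by at least $2(p-1)$, so $\mathrm{Var}(g)\ge\frac{2(p-1)}{12}-\frac2{72}$ and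
$$|U^g|-\tfrac34\mathrm{Var}(g)\le\tfrac p{12}-\tfrac{p-1}8+\tfrac1{48}\le\tfrac1{12}+\tfrac1{48}=\tfrac5{48}.$$
The same holds for $V$, so $c(U)+c(V)\le\frac5{24}<\frac5{16}\le c(U\cup V)$.

The curve that profits from $U\cup V$ changes between $U$ and $V$ eleven times. We need a bookkeeping device which says what a change of this kind costs, and an open cover of $E_M$ which limits the number of changes.

## Potentials

For open $U\subseteq X$ and $(t,y)\in X$ let
$$\varphi_U(t,y)=\sup\{|U^g\cap[0,t]|-K\,\mathrm{Var}(g;[0,t])\;:\;g:[0,t]\to Q\text{ Lipschitz},\ g(t)=y\},$$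
the best net gain of a curve that arrives at $y$ at time $t$. For instance $\varphi_{(a,b)\times Q}(t,y)=|(a,b)\cap[0,t]|$.

**Lemma 6.** Let $U\subseteq X$ be open.
(a) $0\le\varphi_U\le c(U)$.
(b) For $[a,b]\subseteq[0,1]$ and Lipschitz $g:[a,b]\to Q$,
$$|U^g\cap[a,b]|\le\varphi_U(b,g(b))-\varphi_U(a,g(a))+K\,\mathrm{Var}(g;[a,b]).$$
(c) $|\varphi_U(t,y)-\varphi_U(t,y')|\le K|y-y'|$, and $0\le\varphi_U(t',y)-\varphi_U(t,y)\le t'-t$ for $t\le t'$.

*Proof.* (a) The constant $y$ gives the lower bound. For the upper bound extend a competitor $g$ to $[t,1]$ by the constant $g(t)$: the variation is unchanged and the time in $U$ does not decrease.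

(b) Let $h$ be a competitor for $(a,g(a))$ with value at least $\varphi_U(a,g(a))-\eta$. Following $h$ and then $g$ gives a competitor for $(b,g(b))$, so
$$\varphi_U(b,g(b))\ge\varphi_U(a,g(a))-\eta+|U^g\cap[a,b]|-K\,\mathrm{Var}(g;[a,b]).$$
Let $\eta\to0$.

(c) *First claim.* For $t=0$ both values are $0$. Let $t>0$, let $g$ be a competitor for $(t,y)$, and let $0<h<t$. Follow $g$ on $[0,t-h]$, then go linearly from $g(t-h)$ to $y'$ on $[t-h,t]$; this stays in the convex set $Q$. At most time $h$ in $U$ is lost, so
$$\varphi_U(t,y')\ge|U^g\cap[0,t]|-h-K\,\mathrm{Var}(g;[0,t])-K|g(t-h)-y'| .$$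
As $h\to0$, $g(t-h)\to y$. Taking the supremum over $g$ gives $\varphi_U(t,y')\ge\varphi_U(t,y)-K|y-y'|$; exchange $y$ and $y'$.

*Second claim.* The lower bound is (b) for the constant $y$ on $[t,t']$. For the upper bound let $g$ be a competitor for $(t',y)$ with value $\beta$, and let $p=g(t)$. Splitting at $t$,
$$\beta\le\varphi_U(t,p)+(t'-t)-K\,\mathrm{Var}(g;[t,t']).$$
Since $|p-y|=|g(t)-g(t')|\le\mathrm{Var}(g;[t,t'])$, the first claim gives $\varphi_U(t,y)\ge\varphi_U(t,p)-K\,\mathrm{Var}(g;[t,t'])\ge\beta-(t'-t)$. Take the supremum over $g$. $\square$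

So the functions $\varphi_U$, over all open $U$, are uniformly bounded and equi-Lipschitz on the compact set $X$. This is the reason for a penalty instead of a bound on the Lipschitz constant. Suppose we used only 1-Lipschitz $g$ and no penalty, with $d=1$ and $U=\{(t,y)\in X:|y-t|<r\}$. The curve $g(u)=u$ gives $(t,t)$ the potential $t$. But a 1-Lipschitz $g$ with $g(t)=t+r$ has $g(u)\ge u+r$ for $u\le t$ and never meets $U$, so the potential at $(t,t+r)$ is $0$. With $r\to0$ there is no common modulus of continuity.

**What a change of cover costs.** Suppose two open sets $V_1,V_m$ had *the same* potential $\varphi\le v$. Then $c(V_1\cup V_m)\le v$. To see this, let $g$ be Lipschitz. The set $V_1^g$ is relatively open in $[0,1]$; select finitely many of its component intervals so that the rest of $V_1^g$ has measure at most $\eta$. On the selected intervals apply Lemma 6(b) to $V_1$. On the finitely many complementary intervals all points of $(V_1\cup V_m)^g$, up to a set of measure $\eta$, lie in $V_m^g$; apply Lemma 6(b) to $V_m$. The differences of $\varphi$ telescope, and $|(V_1\cup V_m)^g|\le v+K\,\mathrm{Var}(g)+\eta$.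 If the potentials agree only up to an error, the error is paid once per interval, and the number of intervals depends on $g$ without any bound. In Example 3 both potentials lie in $[0,\frac5{48}]$, but the staircase pays the error a dozen times.

So we should aim for an error $\theta_j$ on each interval where a set $V_j$ is used, and for a cover $H$ such that the number of intervals using $V_j$ is bounded by a number $n_j$ fixed in advance. Then we can ask for $\sum n_j\theta_j$ to be small.

## Distance layers and the main lemma

**Lemma 7.** Let $E_1\subseteq E_2\subseteq\cdots\subseteq X$ be arbitrary sets and $v=\lim_mc(E_m)$. For every $M\in\mathbb N$ and $\delta>0$ there is an open $H\supseteq E_M$ with $c(E_m\cup H)\le v+\delta$ for all $m$.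

How can the number of changes be limited? A curve in $V_m\cup H$ should use $V_1$ deep inside $H$ and $V_m$ outside $H$, and pass through $V_2,V_3,\dots$ on the way, using $V_j$ at distance about $2^{-j}$ from the complement of $H$. Then a change away from $V_j$ takes a travel of about $2^{-j}$, and the total travel of a relevant curve is at most $1+1/K$. For this we want
$$z\in H,\quad \mathrm{dist}(z,X\setminus H)\le2^{-j}\quad\Longrightarrow\quad z\in V_j .$$
But this refers to $H$ on both sides: if we cut the bad points from $H$, the distance function changes. The way out is to perform the cut finitely many times, to obtain layers $X=G_0\supseteq G_1\supseteq\dots\supseteq G_{k_0}=H$, and to observe that every curve spends little time in at least one of the differences $G_k\setminus G_{k+1}$.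

*Proof.* **Step 1: one potential for many covers.** Choose open $U_m\supseteq E_m$ with $c(U_m)<v+1/m$. By Lemma 6 and Arzelà–Ascoli, a subsequence of $(\varphi_{U_m})$ converges uniformly to a function $\varphi$. Since $0\le\varphi_{U_m}\le v+1/m$, we have $0\le\varphi\le v$. Put
$$n_j=2+2^{j+2}(1+1/K).$$
Choose indices $M\le m_1<m_2<\cdots$ from the subsequence such that $V_j=U_{m_j}$ satisfies
$$\theta_j:=2\sup_X|\varphi_{V_j}-\varphi|\le\delta\,2^{-j-1}/n_j .$$
By Lemma 6(b), for all $j\ge1$, all $[a,b]\subseteq[0,1]$ and all Lipschitz $g:[a,b]\to Q$,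
$$|V_j^g\cap[a,b]|\le\varphi(b,g(b))-\varphi(a,g(a))+K\,\mathrm{Var}(g;[a,b])+\theta_j,\qquad\sum_jn_j\theta_j\le\frac\delta2.\tag{1}$$

**Step 2: what remains to be found.** Let $E_*=E_{m_1}\supseteq E_M$. Then $E_*\subseteq E_{m_j}\subseteq V_j$ for all $j$. It suffices to find an open $H\supseteq E_*$ with
$$c(V_m\cup H)\le v+\delta\qquad\text{for all }m\ge2,\tag{2}$$
because each $E_i$ is contained in $E_{m_p}\subseteq V_p$ for some $p\ge2$, and $c$ is monotone.

**Step 3: the layers.** This step constructs $H$, without reference to any curve. Let $s_1=\infty$ and $s_j=2^{-j}$ for $j\ge2$, and fix an integer $k_0\ge2/\delta$. Let $G_0=X$. Given an open $G_k\supseteq E_*$, let $d_k(z)=\mathrm{dist}(z,X\setminus G_k)$, with $d_k\equiv\infty$ if $G_k=X$, and let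
$$G_{k+1}=G_k\cap V_1\cap\bigcap_{j\ge2}\big(V_j\cup\{z\in X:d_k(z)>s_j\}\big).$$
(So $G_1=V_1$.) We have $E_*\subseteq G_{k+1}\subseteq G_k$, as $E_*\subseteq V_j$ for all $j$.

The set $G_{k+1}$ is open, although infinitely many sets are intersected. Let $z\in G_{k+1}$. As $z\in G_k$ and $G_k$ is open, $d_k(z)>0$, and there are $r>0$ and a neighborhood of $z$ on which $d_k>r$. For all $j\ge2$ with $s_j<r$ the $j$-th condition holds on this whole neighborhood. So near $z$ only finitely many of the open sets $V_j\cup\{d_k>s_j\}$ matter.

By construction, for every $j\ge1$,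
$$z\in G_{k+1},\quad d_k(z)\le s_j\quad\Longrightarrow\quad z\in V_j.\tag{3}$$
(For $j=1$ this is $G_{k+1}\subseteq V_1$.) Let $H=G_{k_0}$. It is open and contains $E_*$.

**Step 4: a good layer for a given curve.** Fix $m\ge2$, put $W=V_m\cup H$, and let $g:[0,1]\to Q$ be Lipschitz. We must show $|W^g|-K\,\mathrm{Var}(g)\le v+\delta$. If $K\,\mathrm{Var}(g)>1$, the left side is negative. So assume $\mathrm{Var}(g)\le1/K$. Put $T_k=G_k^g$. Since $[0,1]=T_0\supseteq T_1\supseteq\dots\supseteq T_{k_0}$, the $k_0$ differences $T_k\setminus T_{k+1}$ are disjoint, and for some $k\in\{0,\dots,k_0-1\}$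
$$|T_k\setminus T_{k+1}|\le\frac1{k_0}\le\frac\delta2.\tag{4}$$
Fix this $k$; it may depend on $g$, but $H$ does not. Note that $H\subseteq G_{k+1}$. Let $\rho(t)=d_k(t,g(t))$. Either $\rho\equiv\infty$, or $\rho$ is finite and, as $d_k$ is 1-Lipschitz,
$$|\rho(t)-\rho(t')|\le|t-t'|+\mathrm{Var}(g;[t,t'])\qquad(t\le t').\tag{5}$$
In the second case $\rho$ is continuous.

**Step 5: a labeled partition of the time interval.** The label $j$ will mean "here we use $V_j$". Let
$$R_1=[s_3,\infty],\qquad R_j=[s_{j+2},s_j]\ (2\le j<m),\qquad R_m=[0,s_m].$$
We partition $[0,1]$ into finitely many consecutive closed intervals (possibly single points) with labels $j\in\{1,\dots,m\}$ such that $\rho\in R_j$ on each interval of label $j$. The ranges $R_j$ overlap, so that a label can be kept for a while.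

If $\rho\equiv\infty$, use the one interval $[0,1]$ with label $1$. Otherwise start at $a=0$, with label $m$ if $\rho(0)\le s_m$, and otherwise with the label $j<m$ for which $s_{j+1}<\rho(0)\le s_j$. In either case $\rho(0)\in R_j$ for the chosen label $j$. Suppose an interval of label $j$ has been started at $a$ with $\rho(a)\in R_j$. Let
$$b=\sup\{t\in[a,1]:\rho([a,t])\subseteq R_j\}$$
and let the interval be $[a,b]$. As $R_j$ is closed and $\rho$ continuous, $\rho([a,b])\subseteq R_j$. If $b=1$, stop. If $b<1$, there are $t_i\downarrow b$ with $\rho(t_i)\notin R_j$, and one of the following holds.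

- $j\ge2$ and $\rho(t_i)>s_j$ for infinitely many $i$. Then $\rho(b)=s_j$ by continuity. The next interval starts at $b$ with label $j-1$.
- Otherwise $j<m$ and $\rho(t_i)<s_{j+2}$ for infinitely many $i$. Then $\rho(b)=s_{j+2}$. The next interval starts at $b$ with label $j+1$.

In both cases the new interval, of label $i$ say, starts with $\rho=s_{i+1}$, and $s_{i+1}\in R_i$ for every $i\in\{1,\dots,m\}$. So the procedure can continue.

**Step 6: counting the intervals of each label.** Consider an interval of label $i$ that is neither the first nor the last. It starts with $\rho=s_{i+1}$ and ends with $\rho=s_i$ (only if $i\ge2$) or with $\rho=s_{i+2}$ (only if $i<m$). Since $s_i-s_{i+1}=2^{-i-1}$ for $i\ge2$ and $s_{i+1}-s_{i+2}=2^{-i-2}$, $\rho$ changes by at least $2^{-i-2}$. By (5), on this interval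
$$\text{length}+\text{variation of }g\ \ge\ 2^{-i-2}\ \ge\ 2^{-m-2}.$$
Over $[0,1]$ the sum of length and variation is at most $1+1/K$. Hence the procedure terminates. Also at most $2^{i+2}(1+1/K)$ such intervals have label $i$, so, with the first and the last interval, at most $n_i$ intervals have label $i$.

**Step 7: on an interval of label $j$ the set $V_j$ suffices.** Let $J$ be an interval of label $j$. We claim
$$(W^g\cap J)\setminus(T_k\setminus T_{k+1})\subseteq V_j^g.\tag{6}$$
Let $t$ be in the left side. If $j<m$, then $\rho(t)\ge s_{j+2}>0$, so $t\in T_k$, and hence $t\in T_{k+1}$. Since $\rho(t)\le s_j$, (3) gives $t\in V_j^g$. If $j=m$ and $t\in T_{k+1}$, then $\rho(t)\le s_m$, and (3) gives $t\in V_m^g$. If $j=m$ and $t\notin T_{k+1}$, then $t\notin H^g$ because $H\subseteq G_{k+1}$, and $t\in W^g=V_m^g\cup H^g$ forces $t\in V_m^g$.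

**Step 8: summation.** By (6) and (1), for each interval $J=[a,b]$ of label $j$,
$$|(W^g\cap J)\setminus(T_k\setminus T_{k+1})|\le\varphi(b,g(b))-\varphi(a,g(a))+K\,\mathrm{Var}(g;J)+\theta_j .$$
Sum over the partition. The differences of $\varphi$ telescope, label $j$ occurs at most $n_j$ times, and $0\le\varphi\le v$; with (4),
$$|W^g|\le\frac\delta2+\varphi(1,g(1))-\varphi(0,g(0))+K\,\mathrm{Var}(g)+\sum_{j\le m}n_j\theta_j\le v+K\,\mathrm{Var}(g)+\delta .$$
Since $g$ was arbitrary and $H$ depends neither on $g$ nor on $m$, (2) holds. $\square$

## Continuity along increasing sequences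

**Proposition 8.** If $E_1\subseteq E_2\subseteq\cdots\subseteq X$ are arbitrary and $E=\bigcup_mE_m$, then $c(E)=\lim_mc(E_m)$.

*Proof.* The inequality $\ge$ is monotonicity. For $\le$ we build an open cover of $E$ as an increasing union, with Lemma 7 applied once for each set $E_k$. Let $v=\lim c(E_m)$, $\eta>0$ and $H_0=\emptyset$. Suppose that $H_{k-1}$ is open and
$$\lim_mc(E_m\cup H_{k-1})\le v+\eta\sum_{i<k}2^{-i},$$
where the sum is over $i\ge1$ and is empty for $k=1$. Apply Lemma 7 to the increasing sequence $(E_m\cup H_{k-1})_m$ with $M=k$ and $\delta=\eta2^{-k}$. It gives an open $H_k\supseteq E_k\cup H_{k-1}$ with $c(E_m\cup H_k)\le v+\eta\sum_{i\le k}2^{-i}$ for all $m$, so the induction continues.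

Thus $H_1\subseteq H_2\subseteq\cdots$, $H_k\supseteq E_k$ and $c(H_k)\le v+\eta$. The set $G=\bigcup_kH_k$ is open and contains $E$. For every Lipschitz $g$, $|G^g|=\lim_k|H_k^g|\le v+\eta+K\,\mathrm{Var}(g)$. So $c(E)\le c(G)\le v+\eta$, and $\eta>0$ was arbitrary. $\square$

## Inner regularity on analytic sets

**Proposition 9 (Choquet).** For analytic $A\subseteq X$, $c(A)=\sup\{c(C):C\subseteq A\text{ compact}\}$.

*Proof.* **Step 1: continuity along decreasing compact sets.** If $C_k$ are compact and decrease to $C$, then $c(C_k)\to c(C)$: every open $U\supseteq C$ contains some $C_k$ by compactness, so $\lim c(C_k)\le c(U)$; take the infimum over $U$. The other inequality is monotonicity.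

**Step 2: choosing bounds for the branches.** The inequality $\ge$ in the proposition is monotonicity. If $c(A)=0$, take $C=\emptyset$. Otherwise let $0\le r<c(A)$. Write $A=\bigcup_\sigma\bigcap_kF_{\sigma|k}$ with closed $F_s\subseteq X$. Replacing $F_{\sigma|k}$ by $\bigcap_{i\le k}F_{\sigma|i}$, we may assume that the compact sets $F_{\sigma|k}$ decrease in $k$. For $p_1,\dots,p_k\in\mathbb N$ let
$$A(p_1,\dots,p_k)=\bigcup\Big\{\bigcap_jF_{\sigma|j}:\sigma\in\mathbb N^{\mathbb N},\ \sigma_i\le p_i\text{ for }i\le k\Big\}.$$
As $p\to\infty$, $A(p)$ increases to $A$, and $A(p_1,\dots,p_k,p)$ increases to $A(p_1,\dots,p_k)$. These are not assumed to be Borel, and this is why Proposition 8 is needed for arbitrary sets. By Proposition 8 we choose $p_1,p_2,\dots$ one after the other with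
$$c(A(p_1,\dots,p_k))>r\qquad\text{for all }k.$$

**Step 3: the compact set.** Let $C_k=\bigcup\{F_s:s\in\mathbb N^k,\ s_i\le p_i\text{ for }i\le k\}$. As a finite union this is compact; the $C_k$ decrease, and $C_k\supseteq A(p_1,\dots,p_k)$, so $c(C_k)>r$. Let $C=\bigcap_kC_k$. If $x\in C$, the finite sequences $s$ with $s_i\le p_i$ and $x\in F_s$ form a tree (as the $F$'s decrease) that is infinite (as $x\in C_k$ for each $k$) and finitely branching. By König's lemma it has an infinite branch $\sigma$, so $x\in\bigcap_kF_{\sigma|k}\subseteq A$. Hence $C\subseteq A$, and $c(C)=\lim c(C_k)\ge r$ by Step 1. $\square$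

**Lemma 10.** If $A\subseteq X$ is analytic and $PU$, then $c(A)=0$ for every $K>0$.

*Proof.* Every compact $C\subseteq A$ is $PU$, so $c(C)=0$ by Lemma 5. Apply Proposition 9. $\square$

## From zero capacity to an open cover of small length

We now prove the implication $PU\Rightarrow PUPU$ and Theorem 3(a), except that a $PUPU$ set is $PU$. For a unit vector $e$ call a set $\gamma=\{se+h(s):s\in I\}$, with $I\subseteq\mathbb R$ an interval and $h:I\to e^\perp$ an $L$-Lipschitz map, an *$L$-graph in direction $e$*. These are exactly the rotated graphs of $L$-Lipschitz functions on intervals, since for $n\ge2$ some rotation carries the first basis vector to $e$. Translates of $L$-graphs in direction $e$ are again $L$-graphs in direction $e$.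

Let $A\subseteq\mathbb R^n$ be analytic and $PU$, $\varepsilon>0$ and $L\ge1$ (smaller $L$ are covered by $L=1$). Put $L'=2L$.

**Step 1: finitely many directions are enough.** The functional $c$ has one distinguished axis, while an $L$-graph may have any direction. Let
$$\tau=\frac1{\sqrt{1+L^2}}-\frac1{\sqrt{1+L'^2}}>0,$$
and let $e_1,\dots,e_p$ be unit vectors such that each unit vector is within $\tau$ of some $e_i$. Let $\gamma$ be an $L$-graph in direction $e$, and choose $i$ with $|e-e_i|\le\tau$. For $w=z-z'$ with $z,z'\in\gamma$ the component of $w$ orthogonal to $e$ has norm at most $L|e\cdot w|$, so $|e\cdot w|\ge|w|/\sqrt{1+L^2}$. Hence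
$$|e_i\cdot w|\ge|e\cdot w|-\tau|w|\ge\frac{|w|}{\sqrt{1+L'^2}},$$
and the component of $w$ orthogonal to $e_i$ has norm $\sqrt{|w|^2-|e_i\cdot w|^2}\le L'|e_i\cdot w|$. So the projection of $\gamma$ to the $e_i$-axis is injective. Its image is an interval because $\gamma$ is connected, and $\gamma$ is an $L'$-graph in direction $e_i$.

**Step 2: local covers.** Fix $i$ and use orthonormal coordinates $(t,y)$ with first axis $e_i$. Tile $\mathbb R^n$ by closed cubes $Q_l$ ($l=1,2,\dots$) of side $\frac12$ with edges parallel to these axes, and let $Q_l'$ be the concentric cube of side $1$, identified with $X$ by a translation in these coordinates. The set $A\cap Q_l$ is analytic, $PU$ and contained in $\mathrm{int}\,Q_l'$. Put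
$$\kappa_l=\frac{\varepsilon2^{-l}}{(1+L')\sqrt{1+L'^2}} .$$
By Lemma 10 with $K=\kappa_l$, there is a relatively open $U\subseteq Q_l'$ with $U\supseteq A\cap Q_l$ and $c(U)\le\kappa_l$. Let $U_{i,l}=U\cap\mathrm{int}\,Q_l'$. It is open in $\mathbb R^n$ and contains $A\cap Q_l$.

**Step 3: the length of an $L'$-graph in a local cover.** In the translated coordinates let $\gamma$ be the graph of an $L'$-Lipschitz $g:I'\to\mathbb R^d$. If $I'\cap[0,1]=\emptyset$, then $\gamma\cap U_{i,l}=\emptyset$. Otherwise extend $g|_{I'\cap[0,1]}$ by continuity to the endpoints and then by constants to an $L'$-Lipschitz map on $[0,1]$, and compose it with the nearest-point projection onto the convex set $Q$, which is 1-Lipschitz. The result $\tilde g:[0,1]\to Q$ has $\mathrm{Var}(\tilde g)\le L'$, and $\tilde g(t)=g(t)$ whenever $t\in I'\cap[0,1]$ and $g(t)\in Q$. Therefore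
$$|\{t\in I'\cap[0,1]:(t,g(t))\in U_{i,l}\}|\le|U^{\tilde g}|\le c(U)+\kappa_l\,\mathrm{Var}(\tilde g)\le\kappa_l(1+L').$$
As $t\mapsto(t,g(t))$ is $\sqrt{1+L'^2}$-Lipschitz, $\mathcal H^1(\gamma\cap U_{i,l})\le\sqrt{1+L'^2}\,(1+L')\kappa_l=\varepsilon2^{-l}$.

**Step 4: assembling the cover.** The set $G_i=\bigcup_lU_{i,l}$ is open, contains $A$, and meets every $L'$-graph in direction $e_i$ in length at most $\varepsilon$. The set $G=\bigcap_{i\le p}G_i$ is open and contains $A$. By Step 1 every $L$-graph in any direction is, for some $i$, an $L'$-graph in direction $e_i$, so $G$ meets it in length at most $\varepsilon$. With $L=1$ this shows that $A$ is $PUPU$; for general $L$ it is the first part of Theorem 3(a).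

**Step 5: the $G_\delta$ hull.** For $q\in\mathbb N$ let $G^{(q)}$ be the set $G$ obtained for $L=q$ and $\varepsilon=1/q$. The $G_\delta$ set $\bigcap_qG^{(q)}$ contains $A$. It is $PUPU$, because $G^{(q)}$ meets every 1-Lipschitz curve in length at most $1/q$. By the next section it is also $PU$.

## Splitting a Lipschitz curve into 1-Lipschitz pieces

Here we show $PUPU\Rightarrow PU$, for an arbitrary set $A\subseteq\mathbb R^n$. If $A$ is $PUPU$, then $\mathcal H^1(A\cap\gamma)\le\varepsilon$ for all $\varepsilon>0$, so $\mathcal H^1(A\cap\gamma)=0$ for every 1-Lipschitz curve $\gamma$. It therefore suffices to cover every Lipschitz curve by countably many 1-Lipschitz curves and an $\mathcal H^1$-null set. Let $f:J\to\mathbb R^n$ be Lipschitz. Writing $J$ as a countable union of compact intervals, we may assume that $J$ is compact and, since points have length zero, nondegenerate. By Lebesgue's theorem $f$ is differentiable outside a null set $N$, and $\mathcal H^1(f(N))=0$ because $f$ is Lipschitz.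

**Step 1: critical points have a null image.** Let $D_0=\{t\in J\setminus N:f'(t)=0\}$ and $\alpha>0$. The sets
$$D_{0,q}=\{t\in D_0:|f(t')-f(t)|\le\alpha|t'-t|\text{ for all }t'\in J,\ |t'-t|<1/q\}$$
increase to $D_0$ as $q\to\infty$. Divide $J$ into intervals of length less than $1/q$. On the part of $D_{0,q}$ in one of them, $f$ is $\alpha$-Lipschitz, so the image of this part has $\mathcal H^1$ at most $\alpha$ times the length of the interval. Adding, $\mathcal H^1(f(D_{0,q}))\le\alpha|J|$. As $\mathcal H^1$ is continuous along increasing sequences of arbitrary sets, $\mathcal H^1(f(D_0))\le\alpha|J|$. Since $\alpha>0$ is arbitrary, $\mathcal H^1(f(D_0))=0$.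

**Step 2: regular points lie on countably many 1-Lipschitz curves.** Let $\eta=\frac1{2n}$. For $v\in\mathbb Q^n\setminus\{0\}$ and $q\in\mathbb N$ let $D_{v,q}$ be the set of $t\in J\setminus N$ with $|f'(t)-v|<\frac\eta2|v|$ and
$$|f(t')-f(t)-f'(t)(t'-t)|\le\tfrac\eta2|v||t'-t|\qquad\text{for all }t'\in J,\ |t'-t|<1/q .$$
If $f'(t)\ne0$, a rational $v$ close enough to $f'(t)$ satisfies the first condition, and then some $q$ satisfies the second. So these countably many sets cover the regular points. Each $D_{v,q}$ is a finite union of sets $S$ of diameter less than $1/q$, and for $t,t'\in S$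
$$|f(t')-f(t)-v(t'-t)|\le\eta|v||t'-t| .$$
Let $e=v/|v|$. The $e$-component of $f(t')-f(t)$ has absolute value at least $(1-\eta)|v||t'-t|$, and the component orthogonal to $e$ has norm at most $\eta|v||t'-t|$. So $f(S)=\{se+h(s):s\in P\}$ for some $P\subseteq\mathbb R$ and some $h:P\to e^\perp$ with Lipschitz constant at most $\frac\eta{1-\eta}=\frac1{2n-1}$. By McShane's theorem in each of the $n-1$ coordinates of $e^\perp$, $h$ extends to $\mathbb R$ with Lipschitz constant at most $\frac{\sqrt{n-1}}{2n-1}\le1$. Hence $f(S)$ lies in a 1-graph in direction $e$, which is a 1-Lipschitz curve.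

**Step 3: conclusion.** The curve $f(J)$ is covered by countably many 1-Lipschitz curves together with the null sets $f(N)$ and $f(D_0)$. So $\mathcal H^1(A\cap f(J))=0$, and $A$ is $PU$. With the previous section this proves Theorem 1 and Theorem 3(a). $\blacksquare$

## The capacity as a supremum over BV graphs

*Proof of Theorem 2.* The left-hand side is $c(A)$. For $g\in BV([0,1];Q)$ the set $A^g$ is the preimage of the analytic set $A$ under the Borel map $t\mapsto(t,g(t))$; so it is analytic, hence measurable, and the right-hand side makes sense.

**Step 1: left side at most right side.** By Proposition 9 and Lemma 4,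
$$c(A)=\sup_{C\subseteq A\text{ compact}}c(C)\le\sup_{C\subseteq A\text{ compact}}\ \sup_{g\in BV}\big(|C^g|-K\,\mathrm{Var}(g)\big)\le\sup_{g\in BV}\big(|A^g|-K\,\mathrm{Var}(g)\big).$$

**Step 2: right side at most left side.** Let $U\supseteq A$ be open and $g\in BV([0,1];Q)$; we approximate $g$ by Lipschitz functions. Let $g_i$ be the piecewise linear interpolation of $g$ at the points $j/i$, $0\le j\le i$. It is Lipschitz with values in the convex set $Q$, and $\mathrm{Var}(g_i)\le\mathrm{Var}(g)$. At a continuity point $t$ of $g$ we have $g_i(t)\to g(t)$, as $g_i(t)$ is a convex combination of values of $g$ at two points within $1/i$ of $t$. The discontinuities of $g$ are countably many. If $t\in U^g$ is a continuity point, then $t\in U^{g_i}$ for all large $i$ since $U$ is open. By Fatou's lemma,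
$$|A^g|\le|U^g|\le\liminf|U^{g_i}|\le\liminf\big(c(U)+K\,\mathrm{Var}(g_i)\big)\le c(U)+K\,\mathrm{Var}(g).$$
So $|A^g|-K\,\mathrm{Var}(g)\le c(U)$. Take the supremum over $g$ and the infimum over $U$. $\blacksquare$

## A non-analytic set under the continuum hypothesis

*Proof of Theorem 3(b).* The plan is to choose $\omega_1$ points, each avoiding one candidate cover and all earlier curves. There are at most continuum many open sets and at most continuum many Lipschitz curves. So under CH we can enumerate, with repetitions if necessary, as $(G_\alpha)_{\alpha<\omega_1}$ the open sets that meet every 1-Lipschitz curve in length at most $\frac12$, and as $(\Gamma_\alpha)_{\alpha<\omega_1}$ all Lipschitz curves.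

**Step 1: there is always room for a point.** Segments are 1-Lipschitz curves, so each unit segment of $[0,1]^n$ parallel to a fixed axis meets $G_\alpha$ in length at most $\frac12$; by Fubini, $G_\alpha\cap[0,1]^n$ has volume at most $\frac12$. Each $\Gamma_\beta$ has $\sigma$-finite $\mathcal H^1$ measure, hence volume $0$, as $n\ge2$. For $\alpha<\omega_1$ there are only countably many $\beta<\alpha$. So we may pick
$$z_\alpha\in[0,1]^n\setminus\Big(G_\alpha\cup\bigcup_{\beta<\alpha}\Gamma_\beta\Big).$$

**Step 2: properties of $A=\{z_\alpha:\alpha<\omega_1\}$.** If $z_\alpha\in\Gamma_\beta$, then we may take $\alpha\le\beta$, since $z_\alpha\notin\Gamma_\beta$ for $\alpha>\beta$. So $A\cap\Gamma_\beta\subseteq\{z_\alpha:\alpha\le\beta\}$ is countable. In particular it has length zero, and $A$ is $PU$. No $G_\alpha$ contains $A$, since $z_\alpha\notin G_\alpha$; that is, no open set containing $A$ meets every 1-Lipschitz curve in length at most $\frac12$. So $A$ is not $PUPU$, and by Theorem 1 it is not analytic. $\blacksquare$
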